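# Character degree graphs of solvable groups: bounded Fitting height means Fitting height at most four

## 1. Vector stabilizers that contain a normal full Sylow subgroup

All groups are finite. Groups act on modules from the right, $v\mapsto vx$; $H_v$ is the stabilizer of $v$; and $u^x$ denotes conjugation. The whole lecture turns on one condition on a linear group.

**Definition (condition $N_q$).** Let $q,r$ be primes, possibly equal. The pair $(H,V)$ satisfies $N_q$ if $H$ is solvable, $V$ is a faithful irreducible $H$-module over the prime field $\mathbb F_r$, $q$ divides $|H|$, and for every $0\ne v\in V$ the stabilizer $H_v$ has a normal Sylow $q$-subgroup $Q(v)$ which is a Sylow $q$-subgroup of $H$.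

For $V=GF(r^m)$, let $\Gamma L(1,V)$ be the group of all maps $x\mapsto cx^\sigma$ with $c\in GF(r^m)^*$ and $\sigma$ a field automorphism. Its multiplications $x\mapsto cx$ form a normal cyclic subgroup with cyclic quotient. We write $H\le\Gamma L(1,V)$ if this holds after some identification of $V$ with a field.

**Examples.**

- $H=\Gamma L(1,8)\cong C_7\rtimes C_3$ on $V=\mathbb F_8$ satisfies $N_3$: $H$ is transitive on the $7$ nonzero vectors, so each stabilizer has order $3$ and is a Sylow $3$-subgroup.
- $H=GL(2,3)$ on $V=\mathbb F_3^2$ satisfies $N_3$: $H$ has order $48$ and is transitive on the $8$ nonzero vectors. A stabilizer has order $6$ and is conjugate to a group of triangular matrices isomorphic to $S_3$, whose Sylow $3$-subgroup is normal of order $3=|H|_3$.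
- The same pair does not satisfy $N_2$, since a stabilizer of order $6$ contains no subgroup of order $16$.

Suppose $(H,V)$ satisfies $N_q$. Since $Q(v)$ is the unique Sylow $q$-subgroup of $H_v$, it contains every $q$-subgroup that fixes $v$. If a Sylow $q$-subgroup $Q$ of $H$ fixes $v\neq0$, then $Q=Q(v)$. Since $Q(v)^h=Q(vh)$, every Sylow $q$-subgroup of $H$ is of the form $Q(v)$. Hence
$$\text{each nonzero vector is fixed by exactly one Sylow } q\text{-subgroup of } H,\qquad O_q(H)=1. \tag{1}$$
The last equality holds because $O_q(H)$ lies in every $Q(v)$, so it fixes every vector.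

What is this condition for? Suppose an irreducible module $W$ is a normal subgroup of a group with complement $L$. A character $\lambda\in\mathrm{Irr}(W)$ gives character degrees $|L:L_\lambda|\beta(1)$ with $\beta\in\mathrm{Irr}(L_\lambda)$. Suppose no character degree is divisible by $st$, for two primes $s\ne t$, and $s$ divides $|L:L_\lambda|$. Then $t$ divides neither $|L:L_\lambda|$ nor any $\beta(1)$, and Itô's theorem says that $L_\lambda$ has a normal Sylow $t$-subgroup which is full in $L$. So missing divisibilities among character degrees produce pairs with $N_t$. We shall see (Proposition 4) that such pairs have Fitting height at most $3$, and height $3$ only for $GL(2,3)$ on $\mathbb F_3^2$. So missing divisibilities should bound Fitting height.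

## 2. Degree graphs, Fitting height, and the number four

For a group $G$, the *character degree graph* $\Gamma(G)$ has as vertex set $\rho(G)$ the primes dividing $\chi(1)$ for some $\chi\in\mathrm{Irr}(G)$. Distinct vertices $p,q$ are joined if $pq$ divides some $\chi(1)$. A vertex is *complete* if it is adjacent to all other vertices. Otherwise it has a *non-neighbor* (a different vertex not adjacent to it) and is *incomplete*. For solvable $G$, put $F_1(G)=F(G)$, the Fitting subgroup, and $F_{i+1}(G)/F_i(G)=F(G/F_i(G))$. The *Fitting height* $h(G)$ is the least $i$ with $F_i(G)=G$; the trivial group has height $0$.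

Following M. Lewis, a graph $\Gamma$ *has bounded Fitting height* if there is a bound, depending on $\Gamma$, for the Fitting heights of all solvable $G$ with $\Gamma(G)=\Gamma$. A solvable $G$ *has bounded Fitting height graph* if $\Gamma(G)$ has bounded Fitting height. We use one theorem of Lewis as given: *a graph $\Gamma$ with $n$ vertices has bounded Fitting height if and only if it has at most one vertex of degree $n-1$*, that is, at most one complete vertex. Moreover, he shows $h(G)\le4(n-1)+2$ for such groups.

The question comes from the paper "Fitting height and character degree graphs" (https://www.uv.es/amoquin/39.pdf). Its Theorem A says that a solvable group with bounded Fitting height graph has $h(G)\le49$, and $h(G)\le 7$ if $|G|$ is odd. Is $4$ the right bound? In the disconnected case a theorem of Pálfy gives exactly two components and $h(G)\le4$.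

Some cases by hand.

- $S_3$: degrees $1,2$; one vertex; height $2$.
- $S_4$: degrees $1,2,3$; two isolated vertices; height $3$.
- $\mathbb F_8\rtimes\Gamma L(1,8)$: the characters of $C_7\rtimes C_3$ have degrees $1,3$. The seven nontrivial characters of $\mathbb F_8$ form one orbit with stabilizer $C_3$ and give the degree $7$. So the degrees are $1,3,7$; the vertices $3,7$ are isolated; the height is $3$.
- $G_0=\mathbb F_3^2\rtimes GL(2,3)$. The normal subgroup $3^2$ is self-centralizing and $O_3(GL(2,3))=1$, so $F(G_0)=3^2$. Next $F(GL(2,3))=Q_8$ with quotient $S_3$. The Fitting factors are $3^2,Q_8,C_3,C_2$, and $h(G_0)=4$. Degrees: $GL(2,3)$ modulo its center is $S_4$, which contributes $1,1,2,3,3$. There are $8$ classes, so three further characters; on them the central involution is $-1$, so they restrict to $Q_8$ as multiples of the character of degree $2$. They have degrees $2x,2y,2z$ with $4(x^2+y^2+z^2)=24$, so the degrees are $2,2,4$. The $8$ nontrivial characters of $3^2$ form one orbit with stabilizer $S_3$ and give $8,8,16$. So $\Gamma(G_0)$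 consists of two isolated vertices $2,3$.
- Let $D_p$ be extraspecial of order $p^3$, with degrees $1,p$. For a prime $p\ge5$, $\Gamma(G_0\times D_p)$ is the path $2-p-3$, with exactly one complete vertex, and the height is again $4$.
- If $G\neq 1$ is any solvable group and $p\ne q$ do not divide $|G|$, then $G\times D_p\times D_q$ has height $h(G)$, and $p,q$ are both complete. So no absolute bound holds for graphs with two complete vertices.

**Theorem 1.** Let $G$ be solvable. If $h(G)\ge5$, then $\Gamma(G)$ has at least two complete vertices.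

**Theorem 2.** If $G$ is solvable with bounded Fitting height graph, then $h(G)\le4$, and this bound is attained.

**Corollary 3.** Let $\Gamma$ be a graph occurring as $\Gamma(G)$ for some solvable $G$. Then $\sup\{h(G):G\text{ solvable},\ \Gamma(G)=\Gamma\}$ is $\infty$ or at most $4$, and it is at most $4$ exactly when $\Gamma$ has at most one complete vertex.

**Theorem 1 implies Theorem 2 and Corollary 3.** If $\Gamma(G)$ has bounded Fitting height, then it has at most one complete vertex by Lewis' theorem, so $h(G)\le4$ by Theorem 1. The groups $G_0$ and $G_0\times D_p$ have graphs with no and with exactly one complete vertex, so these graphs are bounded, and both groups have height $4$. For the corollary: with at most one complete vertex Theorem 1 gives height at most $4$; with at least two, Lewis' theorem says the heights are unbounded.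

It remains to prove Theorem 1. **From now on all groups are solvable.**

## 3. Facts from group theory that the proof uses

- **(F1)** *Clifford and Gallagher.* An irreducible module restricted to a normal subgroup is completely reducible, and its homogeneous components are permuted transitively. Let $B\trianglelefteq G$, $\theta\in\mathrm{Irr}(B)$ with stabilizer $T$. Induction is a bijection from the characters of $T$ over $\theta$ to those of $G$ over $\theta$. If $\theta$ extends to $\hat\theta\in\mathrm{Irr}(T)$, the characters of $T$ over $\theta$ are the $\hat\theta\beta$ with $\beta\in\mathrm{Irr}(T/B)$.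
- **(F2)** *Itô.* For solvable $G$, $p\nmid\chi(1)$ for all $\chi\in\mathrm{Irr}(G)$ iff $G$ has a normal abelian Sylow $p$-subgroup.
- **(F3)** *Coprime action.* If $A$ acts on $B$ with $(|A|,|B|)=1$, then $B=[B,A]C_B(A)$ and $[B,A,A]=[B,A]$; $A$ acts trivially on $B$ if it acts trivially on all factors of an $A$-invariant normal series. If $B$ is abelian, $B=[B,A]\times C_B(A)$. If $B$ is an abelian $p$-group and $A$ centralizes $\Omega_1(B)$, then $A$ centralizes $B$.
- **(F4)** *Glauberman's lemma* (Isaacs, *Character Theory*, 13.8). Let $A$ act on a group $B$ of coprime order and on a set on which $B$ acts transitively, the actions being compatible. Then $A$ fixes a point of the set. Also (Isaacs 8.16): if $P\trianglelefteq I$ is a normal Hall subgroup and $\theta\in\mathrm{Irr}(P)$ is $I$-invariant, then $\theta$ extends to $I$.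
- **(F5)** *Gaschütz.* $F(H)/\Phi(H)$ is a completely reducible faithful $H/F(H)$-module, complemented in $H/\Phi(H)$. Also $F(H)$ centralizes every chief factor of $H$, and $C_H(F(H))\le F(H)$.
- **(F6)** The Fitting height of a subdirect product is the maximum of the heights of the factors.
- **(F7)** If $W$ is an abelian chief factor of $G$, then $\mathrm{Irr}(W)$ is an irreducible $G$-module with the same centralizer. If $V$ is irreducible and $B\trianglelefteq H$ acts nontrivially, then $C_V(B)=0$, because $C_V(B)$ is a submodule. If $H$ is faithful and irreducible in characteristic $r$, then $O_r(H)=1$. For $B\trianglelefteq H$, $|B:B_v|=|BH_v:H_v|$ divides $|H:H_v|$.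
- **(F8)** *Zsigmondy.* If $a$ is prime, $m\ge3$ and $(a,m)\ne(2,6)$, some prime divides $a^m-1$ but no $a^j-1$ with $1\le j<m$.
- **(F9)** *Witt.* Consider a nondegenerate alternating form over $\mathbb F_a$, or a quadratic form over $\mathbb F_2$ with nondegenerate polar form, in dimension $2n$. Call a subspace singular if the form (both forms, in the quadratic case) vanishes on it. All maximal singular subspaces have the same dimension, the Witt index; the space is an orthogonal sum of planes spanned by hyperbolic pairs $e_i,f_i$ and an anisotropic space. The index is $n$ in the alternating case, and $n$ or $n-1$ in the quadratic case (an anisotropic space has dimension $0$ or $2$). An alternating form on an odd-dimensional space is degenerate.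
- **(F10)** *P. Hall* (Huppert, *Endliche Gruppen I*, III.13.10). If $p$ is odd and all characteristic abelian subgroups of the $p$-group $P$ are cyclic, then $P=EC$ with $[E,C]=1$, $C$ cyclic, and $E$ trivial or extraspecial of exponent $p$.
- **(F11)** *Three subgroups lemma.* If $[X,Y,Z]=1=[Y,Z,X]$, then $[Z,X,Y]=1$.
- **(F12)** Let $Y$ be an elementary abelian $p$-group acting linearly on a finite space, $\tau\in Y$ of order $p$ fixing no nonzero vector, and $v\ne0$ in an irreducible $Y$-submodule. Then $Y=\langle\tau\rangle\times Y_v$. *Proof.* As $Y$ is abelian, $Y_v$ is the kernel of $Y$ on the submodule. So $Y/Y_v$ is an abelian group with a faithful irreducible module, hence cyclic, hence of order at most $p$. And $\tau\notin Y_v$.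

Fact (F12) is how stabilizers will be *produced*. An example: let $P\cong D_8$ be the signed permutation matrices on $\mathbb F_3^2$, with center $\langle-1\rangle$. On $P/\langle-1\rangle\cong\mathbb F_2^2$, squaring is a quadratic form: it is nonzero on the class of elements of order $4$ and zero on the two classes of reflections. The preimages of these two singular lines are elementary abelian of order $4$, and the stabilizers $P_v$ for $v=(1,0)$ and $v=(1,1)$ (generated by $\mathrm{diag}(1,-1)$ and by the coordinate swap) map onto the two lines.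

## 4. The pairs satisfying $N_q$

**Proposition 4.** (Cf. C. Casolo, *Some linear actions of finite groups with $q'$-orbits*, J. Group Theory 13 (2010).) If $(H,V)$ satisfies $N_q$, then $H\le\Gamma L(1,V)$, or $q=3$, $|V|=9$ and $H\in\{SL(2,3),GL(2,3)\}$. In particular $h(H)\le3$, and if $h(H)=3$, then $H=GL(2,3)$, $q=3$, $|V|=9$, $F(H)\cong Q_8$.

Let $N=O^{q'}(H)$ be the subgroup generated by the Sylow $q$-subgroups of $H$. They all lie in $N$, so $Q(v)\trianglelefteq N_v$; and $O_q(N)\le O_q(H)=1$. A normal subgroup of $N$ centralized by one Sylow $q$-subgroup is centralized by all its conjugates, hence by $N$. We use this constantly.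

**Step 1: replacing $H$ by $N$.** *$V_N$ is irreducible.* By Clifford $V_N$ is completely reducible. Suppose $V=W_1\oplus W_2$ with nonzero $N$-submodules. For $0\ne w_i\in W_i$, the group $Q(w_1+w_2)\le N$ fixes $w_1+w_2$ and preserves $W_1$ and $W_2$, so it fixes $w_1$ and $w_2$. By (1), $Q(w_1)=Q(w_1+w_2)=Q(w_2)$. Varying $w_1$ and $w_2$, this group is constant and centralizes $V$, contradicting faithfulness. In particular $O_r(N)=1$.

If $P\trianglelefteq N$ is a $q'$-group and $v\neq0$, then $P_v$ and $Q(v)$ are both normal in $N_v$, so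
$$[P_v,Q(v)]\le P\cap Q(v)=1. \tag{2}$$

**Step 2: abelian normal subgroups generate fields.** *If $A\trianglelefteq N$ is abelian, then $V_A$ is homogeneous; hence $A$ is cyclic and $\mathbb F_r[A]\subseteq\mathrm{End}(V)$ is a field.* The consequences follow at once: $A$ acts faithfully on one irreducible constituent, so it is cyclic, and $\mathbb F_r[A]$ is isomorphic to its image on that constituent, a commutative algebra with a faithful simple module, hence a field.

Suppose $V_A=W_1\oplus\dots\oplus W_k$ with homogeneous components and $k\ge2$, transitively permuted by $N$. As $O_q(N)=1$, $A$ is a $q'$-group. An element fixing a vector permutes the components in which that vector has a nonzero coordinate, and permutes the coordinates accordingly.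

*(2a) $q=2$, and stabilizers of components have index two.* Let $0\ne w\in W_i$ and $Q=Q(w)$. Then $Q$ fixes $W_i$. As $N$ is generated by conjugates of $Q$ and is transitive on the components, $Q$ moves some $W_j$, and $j\ne i$. Let $0\ne u\in W_j$ and $Q'=Q(w+u)$. Then $Q'$ permutes $\{W_i,W_j\}$. If it fixes both, it fixes $w$, so $Q'=Q$ moves $W_j$, a contradiction. So $Q'$ swaps them, and $q=2$. The index-$2$ subgroup $Q_0'$ of $Q'$ fixing both components fixes $w$ and $u$, so $Q_0'\le Q_u\le\mathrm{Stab}_Q(W_j)<Q$. By orders, $Q_u=\mathrm{Stab}_Q(W_j)$ has index $2$ in $Q$, for every nonzero $u\in W_j$. Thus: if $Q=Q(w)$ moves $W_j$, then $\mathrm{Stab}_Q(W_j)$ has index $2$ in $Q$ and centralizes $W_j$, and all elements of $Q$ outside it induce the same map $W_j\to W_{j'}$.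

*(2b) $|W_i|=4$.* Relabel so that $0\neq w\in W_1$ and $Q(w)$ swaps $W_2,W_3$. Put $y=|W_i|-1$. For nonzero $u\in W_2,u'\in W_3$ let $Q'=Q(w+u+u')$. This $2$-group permutes $\{W_1,W_2,W_3\}$ and fixes one of them.

- If it fixes $W_1$, it fixes $w$, so $Q'=Q(w)$ swaps $W_2,W_3$ and $u'$ is the image of $u$; by (2a) $u$ determines $u'$.
- If it moves $W_1$ and fixes $W_2$, then $Q'=Q(u)$ swaps $W_1,W_3$ and maps $w$ to $u'$; by (2a), applied to $Q(u)$, $u$ determines $u'$.
- If it moves $W_1$ and fixes $W_3$, likewise $u'$ determines $u$.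

So $y^2\le3y$ and $|W_i|\le4$. Now $A$ has odd order and acts nontrivially on every $W_i$: if trivially on one, then on all, and $k=1$. A space of order $2$ or $3$ has no nontrivial automorphism of odd order. So $|W_i|=4$, $r=2$, $|A/C_A(W_i)|=3$. Hence $A$ is elementary abelian of exponent $3$; we write it additively. $A/C_A(W_i)$ is regular on the nonzero vectors of $W_i$, and $W_i$ is irreducible.

*(2c) How $Q(w)$ acts on $A$.* Let $0\ne w\in W_i$, $Q=Q(w)$. By (2), $C_A(W_i)=A_w\le C_A(Q)$. $Q$ does not centralize $A$, otherwise $A$ is central in $N$, and then $V_A$ is homogeneous since $V_N$ is irreducible. So $C_A(Q)=C_A(W_i)$ has index $3$, $A=C_A(Q)\oplus[A,Q]$, and $Q$ induces on $A$ a group $\langle t_i\rangle$ of order $2$ with $[A,t_i]=\langle c_i\rangle$ of order $3$, inverted by $t_i$. Since $Q(wa)=Q(w)^a$ for $a\in A$ and $A$ is abelian, $Q(wa)$ induces the same automorphisms of $A$ as $Q(w)$; by regularity $t_i$ depends only on $i$. Let $\alpha_i:A\to\mathbb F_3$ be linear with kernel $C_A(W_i)=C_A(t_i)$. As $V$ is faithful, $\bigcap_i\ker\alpha_i=0$.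

*(2d) $C_V(c_i)=0$.* Otherwise the $2$-group $Q$, which normalizes $\langle c_i\rangle$, acts on the nonzero $\mathbb F_2$-space $C_V(c_i)$ and fixes some $u\ne0$ in it. Then $Q=Q(u)$ and $c_i\in A_u$, so $[c_i,Q]=1$ by (2), a contradiction. Hence $\alpha_l(c_i)\ne0$ for all $i,l$. Choose signs so that $\alpha_l(c_1)=1$ for all $l$.

*(2e) $\langle c_j\rangle=\langle c_1\rangle$ for all $j$.* As $t_1$ is trivial on $A/\langle c_1\rangle$, $t_1(c_j)=c_j+\mu c_1$ with $\mu\in\mathbb F_3$, and $\mu\ne0$ since $c_j\notin\ker\alpha_1=C_A(t_1)$. As $t_1$ is induced by an element $x\in N$, and $Q(w)^x=Q(wx)$, we get $\langle t_1(c_j)\rangle=\langle c_l\rangle$ where $W_l=W_jx$. By (2d), for all $l'$: $\alpha_{l'}(c_j)\ne0$ and $\alpha_{l'}(c_j)+\mu\ne0$. So $\alpha_{l'}(c_j)=\mu$, that is, $\alpha_{l'}(c_j-\mu c_1)=0$ for all $l'$, and $c_j=\mu c_1$.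

*(2f) The components form an affine space.* Put $z=c_1$. By (2e), $\langle z\rangle\trianglelefteq N$. Each Sylow $2$-subgroup of $N$ is conjugate to some $Q(w)$ with $w$ in a component, so it is itself of this form and acts trivially on $A/\langle z\rangle$; hence $N$ acts trivially on $A/\langle z\rangle$. We have
$$t_i(a)=a+\alpha_i(a)z,$$
because both sides agree on $\ker\alpha_i$ and on $z$ (where both are $-z$). Hence $\alpha_j\circ t_i=\alpha_j+\alpha_i$. A nontrivial irreducible $\mathbb F_2A$-module of order $4$ is determined by its kernel, so the components correspond to the distinct points of $\Omega=\{\alpha_j\}\subseteq\{\alpha:\alpha(z)=1\}$. If $x\in Q(w)$, $0\ne w\in W_i$, induces $t_i$, then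
$$C_A(W_jx)=t_i(\ker\alpha_j)=\ker(\alpha_j\circ t_i)=\ker(\alpha_j+\alpha_i).$$
Since $(\alpha_j+\alpha_i)(z)=-1$, $x$ acts on $\Omega$ by $\alpha\mapsto-(\alpha+\alpha_i)=2\alpha_i-\alpha$, the point reflection at $\alpha_i$. Its only fixed point is $\alpha_i$. Elements of $Q(w)$ centralizing $A$ act trivially on $\Omega$. So $\Omega$ is closed under taking the third point of an affine line, and is therefore an affine subspace: if we translate so that $0\in\Omega$, then $x,y\in\Omega$ gives $-x-y\in\Omega$, in particular $-x\in\Omega$, and so $x+y\in\Omega$. It spans the dual of $A$ and does not contain $0$. So $k=3^s$, $|A|=3^{s+1}$, and $s\ge1$. Every Sylow $2$-subgroup of $N$ acts on $\Omega$ as a group of order $2$ generated by a point reflection.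

*(2g) $s=1$.* If $s\ge2$, take three non-collinear points $\Delta\subseteq\Omega$ and $v=\sum w_i$ with $0\ne w_i$ in the three corresponding components. $Q(v)$ preserves $\Delta$ and acts as a point reflection. Since $|\Delta|$ is odd, the unique fixed point lies in $\Delta$, and the other two points are swapped. Then the three points are collinear, a contradiction. So $k=3$ and $|A|=9$.

*(2h) Contradiction.* Let $B$ be the kernel of $N$ on $\Omega$. The three point reflections generate $S_3$, so $N/B\cong S_3$. Let $g\in B$. As $g$ fixes every $\ker\alpha_i$, it maps each $\alpha_i$ to $\pm\alpha_i$, with the sign determined by its action on $z$. If $g$ inverts $z$, it inverts $A$, contrary to its trivial action on $A/\langle z\rangle\ne1$. So $g$ fixes all $\alpha_i$, and $B=C_N(A)$. On $W_i$, $B$ commutes with $A$, whose commuting algebra is $\mathbb F_4$; so $B$ embeds in $C_3^3$. It is abelian, contains $A$, and $W_1,W_2,W_3$ are $B$-invariant, irreducible and pairwise nonisomorphic over $A\le B$, so they are its homogeneous components. Applying (2a)–(2g)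 to $B$ gives $|B|=9$, so $B=A$ and $|N|=54$. In $\bar N=N/\langle z\rangle$, of order $18$, the Sylow $3$-subgroup $\bar R$ is normal and abelian of order $9$, and an involution $\bar x$ centralizes $A/\langle z\rangle$ of order $3$. So $|[\bar R,\bar x]|\le3$. The subgroup $[\bar R,\bar x]\langle\bar x\rangle$ is normal in $\bar N=\bar R\langle\bar x\rangle$, since $\bar x^{\rho}\in\bar x[\bar R,\bar x]$ for $\rho\in\bar R$. It is proper and contains a Sylow $2$-subgroup, contradicting $N=O^{2'}(N)$. This proves Step 2.

**Step 3: the case $F:=F(N)$ abelian gives $H\le\Gamma L(1,V)$.** By Step 2, $F$ is cyclic and $K=\mathbb F_r[F]$ is a field. As $C_N(F)=F$, $N/F$ acts faithfully on $K$ by field automorphisms, so it is cyclic, $N/F=\langle gF\rangle$. Let $\sigma$ be the automorphism $k\mapsto g^{-1}kg$, $K_0$ its fixed field, $\tau=|N/F|=[K:K_0]$. Then $g^\tau\in F\subseteq K$ is fixed by $\sigma$, so $g^\tau\in K_0^*$. The norm $K^*\to K_0^*$ is onto; choose $\lambda\in K^*$ with norm $(g^{\tau})^{-1}$ and put $y=\lambda g\in GL(V)$. Moving all factors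 $\lambda$ to the left, $y^\tau=N_{K/K_0}(\lambda)g^\tau=1$. And $(vk)y=(vy)k^\sigma$.

We find a nonzero fixed vector of $y$. Let $v\ne0$ and $v_k=\sum_{i<\tau}(vk)y^i=\sum_{i<\tau}(vy^i)k^{\sigma^i}$; it is fixed by $y$. Choose a $K$-linear functional $\phi:V\to K$ with $\phi(v)\ne0$. By independence of the distinct automorphisms $1,\sigma,\dots,\sigma^{\tau-1}$, the function $k\mapsto\phi(v_k)=\sum\phi(vy^i)k^{\sigma^i}$ is not identically $0$. So some $v_0:=v_k$ is nonzero. The space $v_0K$ is invariant under $K$ and $y$, hence under $g=\lambda^{-1}y$, hence under $N$. So $V=v_0K$ has $K$-dimension $1$. Finally, $H$ normalizes $N$, $F$ and $K$. For $h\in H$ write $v_0h=v_0c$ and $h^{-1}kh=k^{\sigma_h}$; then $(v_0k)h=v_0ck^{\sigma_h}$. So $H\le\Gamma L(1,V)$.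

**Step 4: setting up the case $F$ nonabelian.** Let $P$ be a minimal nonabelian $N$-normal $p$-subgroup of $N$, for some prime $p$. Then $p\ne q$ and $p\neq r$ because $O_q(N)=O_r(N)=1$. A Sylow $q$-subgroup does not centralize $P$, otherwise $N\ge P$ centralizes $P$. Proper $N$-normal subgroups of $P$ are abelian by minimality, hence cyclic by Step 2. *We claim $p=2$, $q=3$, $P\cong Q_8$*, for every such $P$. Steps 5 and 6 prove this.

**Step 5: $p$ is not odd.** Let $p$ be odd. Characteristic abelian subgroups of $P$ are proper and $N$-normal, so cyclic, and $P=EC$ as in (F10), with $E\ne1$. If $C\ne1$, then $Z(P)=Z(E)C$ is cyclic, so $Z(E)=\Omega_1(C)=E\cap C$. For $x\in E$, $c\in C$, $(xc)^p=c^p$. So the elements of order dividing $p$ are those of $E\Omega_1(C)=E$, and $\Omega_1(P)=E$ is $N$-normal and nonabelian; hence $P=E$.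

Let $Z=Z(P)$, of order $p$, and $\bar P=P/Z$, of dimension $2n$, with the nondegenerate commutator form $f$. If $x\in N$ acts on $Z$ as the power $\chi(x)\in\mathbb F_p^*$, then $f(u^x,w^x)=\chi(x)f(u,w)$. As $C_V(Z)=0$ by (F7), $P_v\cap Z=1$ for $v\ne0$. So $[P_v,P_v]=1$ and $I(v):=P_vZ/Z$ is totally isotropic. Let $T\le\bar P$ be maximal totally isotropic, with preimage $Y$, which is elementary abelian. By (F12) there is $v\ne0$ with $Y=Z\times Y_v$, so $T\le I(v)$, and $T=I(v)$ by maximality. By (2), $Q_T:=Q(v)$ centralizes $T$. For $x\in Q_T$, $t\in T$, $w\in\bar P$,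
$$f(t,w^x)=f(t^x,w^x)=\chi(x)f(t,w),$$
so $w^x-\chi(x)w\in T^\perp=T$: $x$ acts on $\bar P/T$ as the scalar $\chi(x)$. Hence the kernel of $\chi$ on $Q_T$ acts trivially on $T$ and $\bar P/T$, so on $\bar P$. If $\chi$ is trivial on $Q_T$, then $Q_T$ centralizes $\bar P$ and $Z$, hence $P$, a contradiction. So let $x\in Q_T$ with $\zeta=\chi(x)\ne1$. Then $\bar P=T\oplus T_1$ with $T=C_{\bar P}(x)$, $T_1=[\bar P,x]$, $x=\zeta$ on $T_1$, $\dim T_1=n$. On $T_1$ we have $\zeta^2f=\zeta f$, so $T_1$ is totally isotropic, and maximal as such. The image of $Q_T$ on $\bar P$ is a quotient of $Q_T/\ker\chi|_{Q_T}$, so it is abelian. Hence $Q_T$ normalizes $T_1$; and it acts nontrivially on it, through $x$. But the argument for $T$, applied to $T_1$, gives a Sylow $q$-subgroup $Q_{T_1}$ of $N$ centralizing $T_1$. Both groups are Sylow in $N_N(T_1)$, hence conjugate there, so $Q_T$ centralizes $T_1$, a contradiction.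

**Step 6: if $p=2$, then $q=3$ and $P\cong Q_8$.** Now $q$ is odd. A proper $N$-normal subgroup of $P$ is a cyclic $2$-group, whose automorphism group is a $2$-group; so it is centralized by all Sylow $q$-subgroups, hence by $N$. The product $Z_0$ of all these subgroups is centralized by $N\ge P$, so $Z_0\le Z(P)<P$; and $Z(P)$ is itself one of them, so $Z_0=Z(P)$. Thus $Z_0$ is cyclic and central in $N$, and its nontrivial elements fix no nonzero vector. We have $[P,N]=P$: otherwise $[P,N]\le Z_0$ and $[P,Q]=[P,Q,Q]=1$ for a Sylow $q$-subgroup $Q$. Since every proper $N$-normal subgroup of $P$ lies in $Z_0$, $\bar P=P/Z_0$ is a chief factor of $N$. For $x,y\in P$, $[x,y]^2=[x^2,y]=1$, so $P'\le Z_0$ is generated by involutions of a cyclic group: $P'=\langle\tau\rangle$ has order $2$. The map $x\mapsto x^2\langle\tau\rangle$ is an $N$-equivariant homomorphism from $P$ to $Z_0/\langle\tau\rangle$, on which $N$ acts trivially. So it kills $[P,N]=P$: $x^2\in\langle\tau\rangle$ for all $x\in P$. In particular $|Z_0|\in\{2,4\}$. The commutator form $f$ on $\bar P$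 is nondegenerate and $N$-invariant; let $\dim\bar P=2n$. For $v\ne0$, $P_v\cap Z_0=1$, so $I(v):=P_vZ_0/Z_0$ is totally isotropic, and by (2) it is centralized by $Q(v)$. If $Q(v)$ centralizes a subspace $T$, it centralizes $\bar P/T^\perp$, since for $x\in Q(v)$, $f(t,w^x-w)=f(t^x,w^x)-f(t,w)=0$.

*Case $|Z_0|=4$.* Let $T$ be maximal totally isotropic with (abelian) preimage $Y$. A generator of $Z_0$ squares to $\tau$, so each coset of $Z_0$ in $Y$ contains an element of order at most $2$: $\Omega_1(Y)$ covers $Y/Z_0$. By (F12) for $\Omega_1(Y)$ there is $v\ne0$ with $\Omega_1(Y)=\langle\tau\rangle\times\Omega_1(Y)_v$, so $T\le I(v)$ and $I(v)=T$. Then $Q(v)$ centralizes $T$, $\bar P/T^\perp=\bar P/T$ and $Z_0$, hence $P$, a contradiction.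

*Case $|Z_0|=2$.* Then $P$ is extraspecial, and $\varphi(x)=x^2$ is an $N$-invariant quadratic form on $\bar P$ with polar form $f$. Let $T$ be maximal totally singular. Its preimage $\tilde T$ is elementary abelian and contains $\tau$, so by (F12) there is $v\ne0$ with $\tilde T=\langle\tau\rangle\times\tilde T_v$; thus $T\le I(v)$. For $x\in P_v$, $x^2\in P_v\cap Z_0=1$, so $I(v)$ is totally singular and $I(v)=T$. So $Q:=Q(v)$ centralizes $T$ and $\bar P/T^\perp$. If $T=T^\perp$, then $Q$ centralizes $P$, a contradiction. So $\dim T=n-1$ and $T^\perp/T$ is an anisotropic plane, on which $Q/C_Q(P)$ acts faithfully by (F3). On this plane $\varphi=1$ on all three nonzero vectors; its orthogonal group is $S_3$. As $q$ is odd, $q=3$ and $|Q/C_Q(P)|=3$.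

By coprimeness $\dim[\bar P,Q]=2$. For $c\in C_{\bar P}(Q)$, $f(c,w^x-w)=f(c^x,w^x)-f(c,w)=0$, so $\bar P=C_{\bar P}(Q)\perp[\bar P,Q]$ and $[\bar P,Q]$ is nondegenerate. $Q$ is transitive on its three nonzero vectors, so $\varphi$ is constant on them, and not zero: $[\bar P,Q]$ is anisotropic. By conjugacy this holds for every Sylow $3$-subgroup.

*Suppose $n\ge2$.* Let $\bar N=N/C_N(\bar P)$, irreducible on $\bar P$, so $O_2(\bar N)=1$. Its Sylow $3$-subgroup $\bar Q$ (the image of $Q$) has order $3$. If $O_3(\bar N)\ne1$, then $\bar Q\trianglelefteq\bar N$, so $\bar P=[\bar P,\bar Q]$ and $n=1$, a contradiction. So $F(\bar N)$ is a $\{2,3\}'$-group not centralized by $\bar Q$, and $\bar Q$ acts nontrivially on some $O_\ell(\bar N)$, $\ell\ge5$. There is $g\in O_\ell(\bar N)$ with $\bar Q^g\ne\bar Q$, since otherwise $[O_\ell(\bar N),\bar Q]\le O_\ell(\bar N)\cap\bar Q=1$. The group $J=\langle\bar Q,\bar Q^g\rangle\le O_\ell(\bar N)\bar Q$ has order $3\ell^i$, $i\ge1$. It acts trivially on $\bar P/W$, where $W=[\bar P,\bar Q]+[\bar P,\bar Q^g]$, and, having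 odd order, acts faithfully on $W$. As $\dim W\le4$ and $|GL(4,2)|=2^6\cdot3^2\cdot5\cdot7$, $|J|\in\{15,21\}$. If $|J|=15$, $J$ has a unique Sylow $3$-subgroup, a contradiction. If $|J|=21$, let $y\in J$ have order $7$. The nontrivial irreducible $\mathbb F_2\langle y\rangle$-modules have dimension $3$, so $D=[W,y]$ is $y$-irreducible of dimension $3$, and $J$-invariant since $\langle y\rangle\trianglelefteq J$. The radical of $f$ on $D$ is nonzero (odd dimension) and $y$-invariant, so $D$ is totally isotropic. Then $\varphi|_D$ is linear and $y$-invariant; its kernel is $y$-invariant of dimension at least $2$, so it is $D$. Since $\dim W/D\le1$, $\bar Q$ acts trivially on $W/D$, and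
$$[\bar P,\bar Q]=[\bar P,\bar Q,\bar Q]\le[W,\bar Q]\le D,$$
contradicting anisotropy. So $n=1$, and $P$ is extraspecial of order $8$ with $\varphi$ anisotropic, that is, all noncentral elements have order $4$: $P\cong Q_8$. The claim of Step 4 holds.

**Step 7: the shape of $N$ around $P\cong Q_8$.** Here $q=3$, $r$ is odd, and the involution of $P$ is central in $N$, so it fixes no nonzero vector and acts as $-1$. Over a finite field $k$ of odd characteristic, the part of the group algebra $kQ_8$ on which the involution is $-1$ is a quaternion algebra, hence $M_2(k)$. So there is exactly one irreducible module with involution $-1$; it is absolutely irreducible of dimension $2$. Let $U$ be this module over $\mathbb F_r$. Then $V=U\otimes Y$, with $P$ acting on $U$, and $C:=C_N(P)$ acts as a subgroup of $1\otimes GL(Y)$. The group $N/C\le\mathrm{Aut}(Q_8)\cong S_4$ contains $PC/C\cong\mathrm{Inn}(P)$ of order $4$ and is generated by $3$-elements, not all trivial. So $N/C\cong A_4$ and $|N/PC|=3$.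

*$C$ is a $3'$-group.* For nonzero $u\in U$, $y\in Y$ we have $C_{u\otimes y}=C_y$. The group $J_y:=Q(u\otimes y)\cap C$ is Sylow in $C$ (as $C\trianglelefteq N$) and is normal in $C_y$, so it is the unique Sylow $3$-subgroup of $C_y$ and depends only on $y$. For independent $y_1,y_2$ and a basis $u_1,u_2$ of $U$, the group $Q(u_1\otimes y_1+u_2\otimes y_2)\cap C$ is Sylow in $C$ and fixes $y_1$ and $y_2$; so it equals $J_{y_1}$ and $J_{y_2}$. Also $J_{\lambda y}=J_y$ for scalars $\lambda\ne0$. So all $J_y$ coincide, fix all of $V$, and are trivial. Hence a Sylow $3$-subgroup $Q$ of $N$ has $|Q|=3$ and $Q\cap PC=1$.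

**Step 8: $[C,Q]=1$ gives $|V|=9$.** Then $C$ is centralized by $N$, $N=PCQ$, and $PQ\trianglelefteq N$ contains a Sylow $3$-subgroup, so $N=PQ\cong SL(2,3)$, with $4$ Sylow $3$-subgroups. By (1) each $v\ne0$ is fixed by exactly one of them. With $r^f=|C_V(Q)|$ we get $|V|-1=4(r^f-1)$. Two different fixed spaces meet in $0$, so $|V|\ge r^{2f}$, and $r^f+1\le4$. As $r$ is odd and $f\ge1$, $r^f=3$ and $|V|=9$. Then $SL(2,3)=N\trianglelefteq H\le GL(2,3)$, as claimed.

**Step 9: $[C,Q]\ne1$ is impossible.** If $Q$ centralized $F(C)$, then $[F(C),C,Q]=1=[Q,F(C),C]$, so by (F11) $[C,Q]\le C_C(F(C))\le F(C)$ and $[C,Q]=[C,Q,Q]=1$, a contradiction. So $Q$ acts nontrivially on some $O_\ell(C)$, $\ell\ne3$.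

*Case $O_\ell(C)$ nonabelian.* By Steps 4–6 it contains an $N$-normal $P_2\cong Q_8$ not centralized by a Sylow $3$-subgroup, whose involution is $-1$; and $[P,P_2]=1$. Let $g\in P,g_2\in P_2$ have order $4$. Then $(gg_2)^2=1$. If $gg_2=\pm1$, then $g\in P\cap C=Z(P)$, a contradiction. So $gg_2$ is an involution different from $-1$ and fixes some $v\ne0$. By (2) for the $2$-group $PP_2$, $Q(v)$ centralizes $gg_2$. For $x\in Q(v)$, $g^{-1}g^x=g_2(g_2^x)^{-1}\in P\cap P_2\le P\cap C=\langle-1\rangle$. But $Q(v)$, of order $3$ and not centralizing $P$, has no nontrivial fixed points on $P/\langle-1\rangle$, a contradiction.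

*Case $O_\ell(C)$ abelian.* It is cyclic by Step 2. By (F3) $Q$ acts nontrivially on its subgroup $P_2$ of order $\ell$, so $\ell$ is odd. By Step 2, $K=\mathbb F_r[P_2]$ is a field, and it is normalized by $N$. The group of automorphisms of $K$ induced by $N$ is cyclic and generated by $3$-elements, so it is a $3$-group. Hence the $3'$-group $C$ acts trivially on $K$; so does $P$, as $[P,P_2]=1$. As $Q$ acts nontrivially and $|N/PC|=3$, $N$ induces on $K$ a group $\langle\sigma\rangle$ of order $3$ with kernel exactly $PC$. Let $K_0$ be its fixed field, $|K_0|=\kappa$, $|K|=\kappa^3$.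

Let $U_K$ be an irreducible $K[P]$-submodule of $V$. By Step 7, $\dim_KU_K=2$ and $\mathrm{End}_{K[P]}(U_K)=K$. For $0\ne v\in U_K$, $Q(v)$ normalizes $K$ and $P$ and fixes $v$, so it stabilizes $vK[P]=U_K$; a generator acts $\sigma^{\pm1}$-semilinearly. Fixed vectors that are $K_0$-independent are $K$-independent, so $|C_{U_K}(Q(v))|\le\kappa^2$. Hence the set $\mathcal Q=\{Q(v):0\ne v\in U_K\}$ satisfies
$$|\mathcal Q|\ge\frac{\kappa^6-1}{\kappa^2-1}=(\kappa^2+\kappa+1)(\kappa^2-\kappa+1).$$
For an upper bound: each member has exactly one generator $x'$ inducing $\sigma$. These generators lie in one coset of $PC$, so they induce at most $|PC/C|=4$ automorphisms of $P$. If $x',x''$ induce the same one, then $x''x'^{-1}$ acts on $U_K$ commuting with $K$ and $P$, so $x''=\lambda x'$ on $U_K$ with $\lambda\in K^*$, and $x'^3=x''^3=1$ gives $N_{K/K_0}(\lambda)=1$, which leaves $\kappa^2+\kappa+1$ possibilities. Finally, $x'|_{U_K}$ determines its member of $\mathcal Q$: it is $Q(v)$ for any $0\ne v\in U_K$ fixed by $x'$. So $|\mathcal Q|\le4(\kappa^2+\kappa+1)$,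 $\kappa^2-\kappa+1\le4$, and $\kappa\le2$, contradicting $r$ odd.

**Step 10: Fitting heights.** $\Gamma L(1,V)$ is metabelian, so its subgroups have height at most $2$; $h(SL(2,3))=2$, $h(GL(2,3))=3$, and $F(GL(2,3))\cong Q_8$. This proves Proposition 4. $\blacksquare$

## 5. A chain of irreducible sections along the Fitting series

To use Proposition 4 we need quotients of $G$ that act faithfully and irreducibly and still have large height. Let $h=h(G)\ge1$.

**Construction.** Put $C_0=1$ and $H_0=G$. Suppose $H_i=G/C_i$ is given with $h(H_i)=h-i\ge1$, and let $A_{i+1}/C_i=F(H_i)$. By (F5), $H_i/F(H_i)$ acts faithfully on the completely reducible module $F(H_i)/\Phi(H_i)$, so it is a subdirect product of its images on the irreducible summands. By (F6) one of these images has height $h-i-1$. Take the corresponding summand $V_{i+1}=A_{i+1}/B_{i+1}$, where $B_{i+1}/C_i\ge\Phi(H_i)$ is the preimage of a complementary submodule. Put $C_{i+1}=C_G(V_{i+1})\ge A_{i+1}$ and $H_{i+1}=G/C_{i+1}$, so that $h(H_{i+1})=h-i-1$. We get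
$$C_i\le B_{i+1}<A_{i+1}\le C_{i+1}\qquad(0\le i<h).$$
$V_i$ is a $p_i$-group. Put $L_i=H_{i-1}/F(H_{i-1})\cong G/A_i$. Then $H_i$ is the quotient of $L_i$ by $C_{L_i}(V_i)$.

For $G_0=\mathbb F_3^2\rtimes GL(2,3)$ one gets $V_1=3^2$, $H_1=GL(2,3)$, $V_2=Q_8/Z(Q_8)$, $H_2=S_3$, $V_3=C_3$, $H_3=C_2$, $V_4=C_2$, $H_4=1$, and $(p_1,p_2,p_3,p_4)=(3,2,3,2)$.

**Properties.**

- **(C1)** $V_i$ is complemented in $G/B_i$, with complement isomorphic to $L_i$. Indeed, let $L/\Phi(H_{i-1})$ complement $F(H_{i-1})/\Phi(H_{i-1})$ in $H_{i-1}/\Phi(H_{i-1})$ and put $B=B_i/C_{i-1}$. Then $LB\cap F(H_{i-1})=B(L\cap F(H_{i-1}))=B\Phi(H_{i-1})=B$, and $LB\cdot F(H_{i-1})=H_{i-1}$.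
- **(C2)** For $i\ge1$, $H_i$ is faithful and irreducible on $V_i$ and on $\mathrm{Irr}(V_i)$. So $O_{p_i}(H_i)=1$.
- **(C3)** $V_{i+1}$ is a quotient of $F(H_i)$ and a $p_{i+1}$-group, so it is a quotient of $O_{p_{i+1}}(H_i)\ne1$. With (C2), $p_{i+1}\ne p_i$ for $1\le i<h$.
- **(C4)** $V_i$ is a noncentral chief factor for $1\le i<h$, as $H_i\ne1$.

Say that *$s$ moves $V_i$* if the prime $s$ divides $|G:G_\lambda|=|L_i:(L_i)_\lambda|=|H_i:(H_i)_\lambda|$ for all $1\ne\lambda\in\mathrm{Irr}(V_i)$.

- **(C5)** If $i\ge1$ and $O_s(H_i)\ne1$, then $s$ moves $V_i$. By (F7) $O_s(H_i)$ has no nontrivial fixed points on $\mathrm{Irr}(V_i)$, and $|O_s(H_i):O_s(H_i)_\lambda|$, a nontrivial power of $s$, divides $|H_i:(H_i)_\lambda|$.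

**Lemma 5.** (a) Let $W=A/B$ be an abelian chief factor of $G$ complemented in $G/B$, and $L=G/A$. For $\lambda\in\mathrm{Irr}(W)$ the numbers $|L:L_\lambda|\beta(1)$, $\beta\in\mathrm{Irr}(L_\lambda)$, are character degrees of $G$. If $s\ne t$ in $\rho(G)$ are nonadjacent and $s\mid|L:L_\lambda|$, then $L_\lambda$ has a normal abelian Sylow $t$-subgroup, which is a Sylow $t$-subgroup of $L$.
(b) If $s\ne t$ in $\rho(G)$ are nonadjacent, $i\ge1$, $s$ moves $V_i$ and $t\mid|H_i|$, then $(H_i,\mathrm{Irr}(V_i))$ satisfies $N_t$.
(c) For $\lambda\in\mathrm{Irr}(F(H_{i-1})/\Phi(H_{i-1}))$, $|L_i:(L_i)_\lambda|$ divides a character degree of $G$.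

*Proof.* Write $G/B=W\rtimes L$. The stabilizer of $\lambda$ is $WL_\lambda$, and $\lambda$ extends to it by $wl\mapsto\lambda(w)$. By (F1) the characters over $\lambda$ have the degrees $|L:L_\lambda|\beta(1)$. If $s\mid|L:L_\lambda|$, none of these is divisible by $t$, so $t\nmid|L:L_\lambda|$ and $t\nmid\beta(1)$ for all $\beta$; Itô's theorem gives (a). Part (c) follows in the same way from the complement in $H_{i-1}/\Phi(H_{i-1})$. For (b) apply (a) to $V_i$ and $L_i$, which is allowed by (C1): $C_{L_i}(V_i)\le(L_i)_\lambda$ and $(L_i)_\lambda/C_{L_i}(V_i)=(H_i)_\lambda$, and images of normal full Sylow subgroups are normal full Sylow subgroups. $\square$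

By Lemma 5(a), a prime that moves some $V_i$ lies in $\rho(G)$. By (C3) and (C5),
$$p_j\in\rho(G)\quad\text{for }2\le j\le h. \tag{3}$$

## 6. What a missing edge forces on the chain

Fix nonadjacent $s\ne t$ in $\rho(G)$, and suppose that $s$ moves $V_i$. If $t\mid|H_i|$, Lemma 5(b) gives $N_t$. The danger is that $t$ does not divide the orders of the upper quotients: it may occur in $G$ only deep inside. The first lemma extracts information from $t\in\rho(G)$ wherever $t$ sits.

**Lemma 6.** Let $s\ne t$ be nonadjacent in $\rho(G)$. There are $X\trianglelefteq G$ with $X\le O^{t'}(G)$ and an irreducible $G/X$-module $W$ over a prime field such that for every $0\ne w\in W$ the stabilizer $(G/X)_w$ has a normal Sylow $s$-subgroup which is Sylow in $G/X$; and either (i) $W$ has characteristic $t$, or (ii) $O_t(G/X)$ acts nontrivially on $W$.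

*Proof.* **Case (i): the Sylow $t$-subgroup $T$ of $G$ is normal.** It is nonabelian by Itô's theorem, as $t\in\rho(G)$. Take $X=T=O^{t'}(G)$ and $G=T\rtimes L$. Let $M$ be maximal among the $G$-normal subgroups of $T$ with $T/M$ nonabelian; put $\bar T=T/M$, $Z=\bar T'$. Every nontrivial $G$-normal subgroup of $\bar T$ has abelian quotient in $\bar T$, so it contains $Z$. So $Z$ is a minimal normal subgroup of $G/M$, and $Z\cap Z(\bar T)\ne1$ gives $Z\le Z(\bar T)$. Let $W=\mathrm{Irr}(Z)$, an irreducible $G/T$-module of characteristic $t$.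

Let $1\ne\lambda\in\mathrm{Irr}(Z)$ and $Z_\lambda/\ker\lambda=Z(\bar T/\ker\lambda)$; so $Z\le Z_\lambda$. The $t'$-group $L_\lambda$ acts on the set of extensions of $\lambda$ to the abelian group $Z_\lambda/\ker\lambda$. On this set the $t$-group $\mathrm{Irr}(Z_\lambda/Z)$ acts regularly by multiplication, compatibly. By Glauberman's lemma (F4), $L_\lambda$ fixes an extension $\nu$. Let $\theta\in\mathrm{Irr}(\bar T)$ lie over $\nu$; then $\theta|_Z=\theta(1)\lambda$. If $x\notin Z_\lambda$, there is $y$ with $\lambda([x,y])\ne1$, and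
$$\theta(x)=\theta(x^y)=\theta(x[x,y])=\theta(x)\lambda([x,y])$$
gives $\theta(x)=0$. So $\theta$ vanishes off $Z_\lambda$, and $\theta|_{Z_\lambda}=\theta(1)\nu$ because $Z_\lambda/\ker\lambda$ is central. Hence $\theta(1)^2=|\bar T:Z_\lambda|$, and $\theta$ is the unique character over $\nu$. So $L_\lambda\le L_\theta$; and $L_\theta\le L_\lambda$ as $\theta|_Z=\theta(1)\lambda$. Since $\lambda$ is nontrivial on $Z=\bar T'$, $\bar T/\ker\lambda$ is nonabelian and $t\mid\theta(1)$. By (F4) $\theta$, viewed as a character of $T$, extends to $TL_\theta=TL_\lambda$. By (F1) the numbers $|L:L_\lambda|\theta(1)\beta(1)$, $\beta\in\mathrm{Irr}(L_\lambda)$, are degrees divisible by $t$, hence not by $s$. By Itô's theorem $L_\lambda$ has a normal Sylow $s$-subgroup, which is Sylow in $L\cong G/X$.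

**Case (ii): the Sylow $t$-subgroup is not normal.** Let $\bar G=G/O_t(G)$, so $t\mid|\bar G|$ and $O_t(\bar G)=1$. Let $U=O_{t'}(\bar G)$, $E\in\mathrm{Syl}_t(O_{t't}(\bar G))$, and $U^*=[U,E]$. As $\bar G/U\ne1$ has no normal $t'$-subgroup, $E\ne1$. The subgroup generated by the Sylow $t$-subgroups of $UE=O_{t't}(\bar G)$ is $\langle E^U\rangle=U^*E$; so $U^*E\trianglelefteq\bar G$, and $U^*=U\cap U^*E\trianglelefteq\bar G$. We have $U^*\ne1$, since otherwise $E=U^*E\le O_t(\bar G)=1$; and $[U^*,E]=U^*$. Let $U^*/\bar Y$ be a chief factor of $\bar G$, and let $X,Y$ be the preimages of $U^*,\bar Y$ in $G$. The preimage of $U^*E$ is generated by $t$-subgroups, so $X\le O^{t'}(G)$. The group $E_0:=U^*E/U^*$ is a normal $t$-subgroup of $\bar G/U^*\cong G/X$. It acts on the $t'$-group $X/Y\cong U^*/\bar Y$ nontrivially, since $[U^*,E]=U^*$, hence without nontrivial fixed points on $X/Y$ and on $W:=\mathrm{Irr}(X/Y)$.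

*$X/Y$ is complemented in $G/Y$.* Let $\hat E$ be a Sylow $t$-subgroup of the preimage of $E_0$ in $G/Y$. By the Frattini argument $G/Y=(X/Y)N_{G/Y}(\hat E)$, and $X/Y\cap N_{G/Y}(\hat E)$ centralizes $\hat E$, because its commutator with $\hat E$ lies in $X/Y\cap\hat E=1$; so it is trivial.

For $1\ne\lambda\in W$, $t$ divides $|G:G_\lambda|$ by (F7). Lemma 5(a), with the roles of $s,t$ exchanged, gives the claim. $\square$

**Lemma 7.** Let $s\ne t$ be nonadjacent in $\rho(G)$, $i\ge2$, and suppose $O_s(H_i)$ contains a noncentral chief factor $D$ of $G$ (as a section). Then $t\mid|H_{i-1}|$.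

*Proof.* Suppose $t\nmid|H_{i-1}|$. Then $O^{t'}(G)\le C_{i-1}$. Take $X,W$ from Lemma 6; so $X\le C_{i-1}\le B_i$. Let $K/X=C_{G/X}(W)$. It is a normal subgroup of every $(G/X)_w$, $0\ne w\in W$, so $K/X$ has a normal Sylow $s$-subgroup $S_1/X$, and $S_1\trianglelefteq G$.

*First, $K$ acts on the upper part as an $s'$-group.* We have $[A_i,S_1]\le A_i\cap S_1$. As $X\le B_i$, the image of $A_i\cap S_1$ in $V_i=A_i/B_i$ is an $s$-group. But $V_i$ is a $p_i$-group, and $p_i\ne s$, as $O_s(H_i)\ne1=O_{p_i}(H_i)$. So $[A_i,S_1]\le B_i$, that is, $S_1\le C_i$, and $KC_i/C_i$ is a normal $s'$-subgroup of $H_i$.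

*Second, $D$ survives in $\hat G=G/K$.* By Jordan–Hölder, applied to a chief series of $G/C_i$ through $KC_i/C_i$, $D$ is $G$-isomorphic to a chief factor of $G/KC_i$, hence of $\hat G$. So $s\mid|\hat G|$ and $(\hat G,W)$ satisfies $N_s$.

*Third, Proposition 4.* If $\hat G\le\Gamma L(1,W)$, its multiplication subgroup $\hat G_0$ is an $s'$-group because $O_s(\hat G)=1$, and $\hat G/\hat G_0$ is abelian. So all $s$-chief factors of $\hat G$ are central, a contradiction. Otherwise $s=3$, $|W|=9$, $\hat G\in\{SL(2,3),GL(2,3)\}$. $W$ has characteristic $3\ne t$, so case (ii) of Lemma 6 holds, $O_t(\hat G)\ne1$, and $t=2$. In $SL(2,3)$ the $3$-chief factor is central; so $\hat G=GL(2,3)$ and $|G/C_G(D)|=2$. As $D$ is a section of $G/C_i$, $C_i\le C_G(D)$. So $t=2$ divides $|H_i|$, hence $|H_{i-1}|$, a contradiction. $\square$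

**Lemma 8.** Let $s\ne t$ be nonadjacent in $\rho(G)$, $i\ge2$, $O_s(H_i)\ne1$. Then one of the following holds:
(i) $t\nmid|H_{i-1}|$;
(ii) $t\mid|H_i|$ and $(H_i,\mathrm{Irr}(V_i))$ satisfies $N_t$;
(iii) $O_t(H_{i-1})\ne1$ and $(H_{i-1},\mathrm{Irr}(V_{i-1}))$ satisfies $N_s$.

*Proof.* By (C5) $s$ moves $V_i$. If $t\mid|H_i|$, Lemma 5(b) gives (ii). Let $t\nmid|H_i|$. Then all Sylow $t$-subgroups of $L_i$ lie in $C_{L_i}(V_i)\le(L_i)_\lambda$ for $1\ne\lambda\in\mathrm{Irr}(V_i)$, and by Lemma 5(a) $(L_i)_\lambda$ has only one Sylow $t$-subgroup. So $L_i$ has a normal Sylow $t$-subgroup $E_0$, and $E_0$ acts trivially on $V_i$.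

*$E_0=1$.* Suppose not. As $L_i$ is faithful on $F(H_{i-1})/\Phi(H_{i-1})$, $E_0$ acts nontrivially on some irreducible $W$ in a $G$-complement of $V_i$ in this module, hence without nontrivial fixed points on $\mathrm{Irr}(W)$. For $1\ne\lambda\in\mathrm{Irr}(V_i)$ and $1\ne\upsilon\in\mathrm{Irr}(W)$, the stabilizer $(L_i)_{\lambda\upsilon}=(L_i)_\lambda\cap(L_i)_\upsilon$ has index divisible by $s$ and by $t$, contradicting Lemma 5(c).

So $t\nmid|L_i|$. If (i) fails, $t\mid|H_{i-1}|=|F(H_{i-1})||L_i|$ gives $O_t(H_{i-1})\ne1$, and $t$ moves $V_{i-1}$ by (C5). As $s\mid|H_i|$ divides $|H_{i-1}|$, Lemma 5(b) with roles exchanged gives (iii). $\square$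

## 7. The primes $p_3,\dots,p_{h-2}$ are complete: height at least six

The natural attack on Theorem 1 is to show directly that chain primes are complete: a chain prime with a non-neighbor would give a pair of Section 1 whose height is too large for Proposition 4.

**Proposition 9.** If $h\ge5$ and $3\le j\le h-2$, then $p_j$ is a complete vertex.

*Proof.* By (3) $s:=p_j\in\rho(G)$. Suppose it has a non-neighbor $t$, and put $i=j-1\ge2$. Then $h(H_i)\ge3$ and $h(H_{i-1})\ge4$. By (C3) and (C4), $V_j$ is a noncentral chief factor in $O_s(H_i)$. By Lemma 7, $t\mid|H_{i-1}|$, so Lemma 8(i) fails. Lemma 8(iii) contradicts Proposition 4, since $h(H_{i-1})\ge4$. In case (ii), $h(H_i)\geq 3$ and Proposition 4 give $H_i=GL(2,3)$, $|V_i|=9$, $t=3=p_i$, $F(H_i)\cong Q_8$, $s=2$. By (C3), $O_3(H_{i-1})=O_{p_i}(H_{i-1})\ne1$, so $t=3$ moves $V_{i-1}$. As $2\mid|H_{i-1}|$, Lemma 5(b) shows that $(H_{i-1},\mathrm{Irr}(V_{i-1}))$ satisfies $N_2$, contradicting $h(H_{i-1})\ge4$. $\square$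

If $h\ge6$, then $p_3$ and $p_4$ are both complete, and $p_3\ne p_4$ by (C3). *So Theorem 1 holds for $h\ge6$.*

For $h=5$ the proposition gives only $p_3$, and the method stops at both neighbors.

- For $j=2$ we would need Lemma 8 with $i=1$. Its case (iii) speaks of $V_0$, which does not exist: $G=H_0$ need not have a faithful irreducible module.
- For $j=4$, $i=3$, and $h(H_3)=2$. Case (ii) of Lemma 8 says that $(H_3,\mathrm{Irr}(V_3))$ satisfies $N_t$, and that is perfectly possible for height $2$. The group $\mathbb F_8\rtimes\Gamma L(1,8)$ of Section 2 has degrees $1,3,7$: here $7$ and $3$ are nonadjacent, and the acting quotient $\Gamma L(1,8)$ of height $2$ satisfies $N_3$.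

So nothing in $H_3$ alone is contradictory. What we have not used is how $H_2$ sits on top of $V_2$: the section $V_3$ lies in the Fitting subgroup of $H_2$, and that subgroup acts on $\mathrm{Irr}(V_2)$. The next sections exploit vector stabilizers there. A missing edge will force each such stabilizer to be *small* or *rigid*; but the stabilizers of an $a$-group acting in characteristic different from $a$ come in too many sizes and positions for that.

## 8. Height five: the quotient $H_3$ is semilinear over $GF(a^m)$

From here on $h=5$, and we suppose that $\Gamma(G)$ has at most one complete vertex. By Proposition 9, $a:=p_3$ is complete, so it is the only complete vertex. Notation: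
$$M=H_2,\quad V=\mathrm{Irr}(V_2),\quad F=F(M),\quad L=M/F=L_3,\quad |V_3|=a^m .$$
So $h(M)=3$, $h(H_3)=2$; $M$ is faithful and irreducible on $V$, whose characteristic $p_2$ is $\ne a$; $V_3$ is a quotient of $O_a(M)$; $H_3$ is the quotient of $L$ by $K:=C_L(V_3)$; and $V_4$ is a noncentral chief factor in $O_{p_4}(H_3)$.

**Step 1: incomplete primes in $F(H_3)$ make $H_3$ semilinear.** *Let $s$ be a prime such that $O_s(H_3)$ contains a noncentral chief factor of $G$. Then $s\ne a$, $s\in\rho(G)$ is incomplete, and for any non-neighbor $t$ of $s$: $t\ne a$, $(H_3,\mathrm{Irr}(V_3))$ satisfies $N_t$, and $H_3\le\Gamma L(1,\mathrm{Irr}(V_3))$.*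

$O_a(H_3)=1$ gives $s\ne a$. By (C5) $s$ moves $V_3$, so $s\in\rho(G)$; it is incomplete because $a$ is the only complete vertex, and $t\ne a$ because $a$ is complete. Apply Lemmas 7 and 8 with $i=3$. Case (i) is excluded by Lemma 7. In case (iii), $(M,V)$ satisfies $N_s$ and $h(M)=3$, so $M=GL(2,3)$ and $F\cong Q_8$. As $O_a(M)\ne1$, $a=2$; as $O_t(M)\ne1$, $t=2=a$, a contradiction. So (ii) holds. By Proposition 4 and $h(H_3)=2$, either $H_3\le\Gamma L(1,\mathrm{Irr}(V_3))$, or $H_3=SL(2,3)$, $|V_3|=9$, $t=3=a$, a contradiction.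

Taking $s=p_4$: $H_3\le\Gamma L(1,a^m)$ on $\mathrm{Irr}(V_3)$, and $N_t$ holds for some $t\ne a$. Let $Z$ be the multiplication subgroup of $H_3$.

**Step 2: the arithmetic of such a pair.** *Let $t\ne a$ be such that $(H_3,\mathrm{Irr}(V_3))$ satisfies $N_t$; let $\bar E\in\mathrm{Syl}_t(H_3)$, $\varepsilon=|\bar E|$. Then: $t\nmid|Z|$; after identifying a fixed vector with $1$, $\bar E$ is a group of field automorphisms; $\varepsilon\mid m$; $|[Z,\bar E]|=z:=(a^m-1)/(a^{m/\varepsilon}-1)$; $t$ is odd, $\varepsilon\ge3$, $m\ge3$; and $(a,m)\ne(2,6)$.*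

$O_t(H_3)=1$ gives $t\nmid|Z|$. By (1) $\bar E$ fixes a nonzero vector. Taking it as $1$ does not change $Z$, and a map $x\mapsto cx^\sigma$ fixing $1$ has $c=1$. So $\bar E$ consists of field automorphisms; it has fixed field $GF(a^{m/\varepsilon})$. By (1) each nonzero vector is fixed by exactly one Sylow $t$-subgroup, so there are $z$ of them. They all lie in $Z\bar E$, which is normal in $H_3$ because $H_3/Z$ is cyclic. So
$$z=|Z:N_Z(\bar E)|=|Z:C_Z(\bar E)|=|[Z,\bar E]|,$$
using $[N_Z(\bar E),\bar E]\le Z\cap\bar E=1$ and (F3). If $t=2$, then $a$ is odd and $z$ is divisible by $a^{m/2}+1$, which is even; this contradicts $t\nmid|Z|$. So $m\ge\varepsilon\ge t\ge3$. If $(a,m)=(2,6)$, then $\varepsilon=t=3$ and $z=63/3=21$, contradicting $3\nmid|Z|$.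

**Choice of $s$ and $e$.** By Step 2 and (F8) there is a prime $s$ dividing $a^m-1$ but no $a^j-1$ with $1\le j<m$. Then $s\ne a$, and $s\mid z$ as $s\nmid a^{m/\varepsilon}-1$. So $T=O_s(Z)\ne1$. An element of $T$ commuting with $\bar E$ is multiplication by an element of $GF(a^{m/\varepsilon})^*$, so $C_T(\bar E)=1$. As $t\nmid|Z|$, $\bar E$ acts coprimely on the cyclic group $T$, so it acts nontrivially on $T/T^s$. Thus $T/T^s$, of order $s$, is a noncentral chief factor in $O_s(H_3)$. By Step 1, $s$ has a non-neighbor $e\ne a$, and $(H_3,\mathrm{Irr}(V_3))$ satisfies $N_e$.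

*From now on $s,e$ are these primes, and $\bar E,\varepsilon,z$ refer to $t=e$ in Step 2.* So $e$ is odd and divides $m$, $\varepsilon\ge3$, $m\ge3$, $(a,m)\neq(2,6)$, $s\mid z$; $s\ne e$ since $s\mid|Z|$ and $e\nmid|Z|$; and $a\notin\{s,e\}$. The model to keep in mind is $a=2$, $m=3$, $s=7$, $e=3$, $H_3=\Gamma L(1,8)$.

**Step 3: $|F|$ is prime to $se$.** We need this so that Sylow $s$- and $e$-subgroups act coprimely on $F$. If $O_s(M)\ne1$, then $s$ moves $V_2$, and as $e\mid|M|$, $(M,V)$ satisfies $N_e$. As $h(M)=3$, $M=GL(2,3)$ and $F\cong Q_8$, so $a=2=s$, a contradiction. If $O_e(M)\ne1$, then likewise $(M,V)$ satisfies $N_s$, $F\cong Q_8$, and $e=2$, a contradiction.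

**Step 4: a Frobenius group in $L$.** *$L$ has a nontrivial cyclic normal $s$-subgroup $S_0$, faithful on $V_3$, of order dividing $a^m-1$, such that for $E\in\mathrm{Syl}_e(L)$ the group $S_0E$ is a Frobenius group with complement $E$, $|E|=\varepsilon$.* The point is to lift the structure of $H_3=L/K$ to $L$.

By (C5) $s$ moves $V_3$, so by Lemma 5(a), for $1\ne\lambda\in\mathrm{Irr}(V_3)$, $L_\lambda$ has a unique Sylow $e$-subgroup, and it is Sylow in $L$. As $K\trianglelefteq L_\lambda$, the Sylow $e$-subgroup $E_1$ of $K$ is normal in $K$, hence in $L$. If $E_1\ne1$, it acts trivially on $V_3$, hence nontrivially on an irreducible $W$ in an $L$-complement of $V_3$ in $F/\Phi(M)$; and $\lambda\upsilon$ with $1\ne\upsilon\in\mathrm{Irr}(W)$ has orbit size divisible by $s$ and $e$, contradicting Lemma 5(c). So $K$ is an $e'$-group. Every Sylow $e$-subgroup $E$ of $L$ is normal in some $L_\lambda\ge K$, so $[K,E]\le K\cap E=1$. Hence $L^*:=O^{e'}(L)$ centralizes $K$.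

As all Sylow $e$-subgroups of $H_3$ lie in $Z\bar E$, $L^*K/K=O^{e'}(H_3)=[Z,\bar E]\bar E$. Let $R$ be the preimage of $[Z,\bar E]$ in $L^*$. Then $R\cap K=L^*\cap K$ is central in $L^*$, and $R/(R\cap K)\cong[Z,\bar E]$ is cyclic; so $R$ is abelian. It is an $e'$-group, and $L^*=RE$ for $E\in\mathrm{Syl}_e(L)$, with $|E|=|\bar E|=\varepsilon$. The subgroup $[R,E]E$ is normal in $RE$ and contains a Sylow $e$-subgroup, so $L^*=[R,E]E$ and $R=[R,E]$. By (F3) $C_R(E)=1$, hence $R\cap K=1$, and $L^*\cong[Z,\bar E]\rtimes\bar E$.

Let $S_0=O_s(R)$. It is nontrivial, since $|R|=z$; cyclic; normal in $L$, since $R=O_{e'}(L^*)$; $|S_0|$ divides $a^m-1$; and $S_0$ is faithful on $V_3$ as $R\cap K=1$. Let $1\ne x\in E$. Then $x$ acts on $\mathrm{Irr}(V_3)$ as a nontrivial field automorphism (for the identification of Step 2) with fixed field $GF(a^{m_1})$, $m_1<m$. So $C_{S_0}(x)$ embeds in $GF(a^{m_1})^*$ and is trivial by the choice of $s$.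

**Step 5: stabilizers in $F$ are of two kinds.** Let $M_0\trianglelefteq M$ be the preimage of $S_0$; so $M_0=F\hat S$ with $\hat S\in\mathrm{Syl}_s(M_0)$, $\hat S\cong S_0$. *For $0\ne v\in V$ one of the following holds:*

- ($\alpha$) *$F_v$ is centralized by a Sylow $e$-subgroup of $M$;*
- ($\beta$) *$F_v$ is normalized by a Sylow $s$-subgroup of $M_0$.*

If $s\mid|M:M_v|=|L_2:(L_2)_v|$, Lemma 5(a) for $V_2$, passing from $L_2$ to its quotient $M$, shows that $M_v$ has a normal Sylow $e$-subgroup $E_v$, which is Sylow in $M$. Then $[F_v,E_v]\le F\cap E_v=1$ by Step 3. Otherwise $M_v$ contains a Sylow $s$-subgroup of $M$, hence one of $M_0\trianglelefteq M$, and it normalizes $F_v=F\cap M_v$.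

## 9. Small or rigid: stabilizers inside a minimal subgroup $P$ of $O_a(M)$

We now cut $O_a(M)$ down to a piece on which linear algebra can be done. $\hat S$ acts nontrivially on $V_3$, a quotient of $O_a(M)$. Let $P\le O_a(M)$ be a minimal $M$-normal subgroup not centralized by $\hat S$, that is, minimal among the $M$-normal subgroups of $O_a(M)$ with this property.

**Step 6: the structure of $P$.** An $M$-normal subgroup is centralized by $\hat S$ iff it is centralized by $\Sigma:=O^{s'}(M_0)\trianglelefteq M$, which is generated by the conjugates of $\hat S$ in $M_0$. If the $M$-normal subgroup $[P,\Sigma]$ were proper in $P$, then $\hat S$ would centralize it and $[P,\hat S]=[P,\hat S,\hat S]=1$, a contradiction. So $[P,\Sigma]=P$. Let $Z_0$ be the product of all proper $M$-normal subgroups of $P$. It is centralized by $\Sigma$, so $Z_0<P$. Since $[Z_0,\Sigma,P]=1=[P,Z_0,\Sigma]$, (F11) gives $[\Sigma,P,Z_0]=1$, that is, $[P,Z_0]=1$. Put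
$$\bar P=P/Z_0,\qquad m'=\dim_{\mathbb F_a}\bar P,\qquad I(v)=P_vZ_0/Z_0\le\bar P\quad(v\in V).$$
$\bar P$ is a chief factor of $M$, so $F$ acts trivially on it by (F5) and $L$ acts on it. $C_{\bar P}(S_0)$ is $L$-invariant. It is not $\bar P$, since otherwise $\hat S$ centralizes $\bar P$ and $Z_0$, hence $P$. So $C_{\bar P}(S_0)=0$.

**Step 7: dimensions of $S_0$-invariant sections.** Let $1\ne d$ divide $|S_0|$. Then $d$ is a power of $s$ dividing $a^m-1$, and $s\nmid a^j-1$ for $1\le j<m$; so the order of $a$ modulo $d$ is $m$. Hence all nontrivial irreducible $\mathbb F_aS_0$-modules have dimension $m$. As $\bar P$ is a completely reducible $S_0$-module without trivial constituents,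
$$\text{all }S_0\text{-invariant sections of }\bar P\text{ have dimension divisible by }m\ge3,\text{ and none has a nonzero trivial quotient.}\tag{4}$$

**Step 8: centralizers of $E$ are small.** Let $E\in\mathrm{Syl}_e(L)$. Over the algebraic closure, $\bar P\otimes\bar{\mathbb F}_a$ is the direct sum of its $S_0$-weight spaces, all for nontrivial characters, and $E$ permutes them. If $1\ne x\in E$ fixed a character $\phi$ of $S_0$, then $[S_0,x]\le\ker\phi$; but $[S_0,x]=S_0$ as $C_{S_0}(x)=1$. So $E$ permutes the weight spaces semiregularly, $\bar P\otimes\bar{\mathbb F}_a$ is a free $\bar{\mathbb F}_aE$-module, and $\dim C_{\bar P}(E)=m'/\varepsilon\le m'/3$.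

Since $P_v=P\cap F_v$, each Sylow $e$-subgroup of $M$ maps to one of $L$, and each Sylow $s$-subgroup of $M_0$ maps onto $S_0$, Step 5 gives
$$\text{for }0\ne v\in V:\quad \dim I(v)\le m'/3,\ \text{ or } I(v)\text{ is }S_0\text{-invariant}.\tag{5}$$

## 10. If $P$ is abelian: descending one dimension at a time

If $\Omega_1(P)<P$, then $\Omega_1(P)$ is centralized by $\hat S$, hence so is $P$ by (F3), a contradiction. So $P$ is elementary abelian. By Clifford write $V_P=\bigoplus_jU_j$ with irreducible $U_j$; choose $0\ne u_j\in U_j$ and put $v_l=u_1+\dots+u_l$, $v_0=0$. As $P$ is abelian, $P_{u_j}=C_P(U_j)$, so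
$$P_{v_l}=\bigcap_{j\le l}C_P(U_j),\qquad|P:C_P(U_j)|\le a,$$
because $P/C_P(U_j)$ is cyclic and elementary. We have $I(v_0)=\bar P$. As $V$ is faithful, the last $P_{v_l}$ is trivial. So $\dim I(v_l)$ descends from $m'$ to $0$ in steps of at most $1$, and $\dim I(v_l)=m'-1$ for some $l\ge1$. But $m'-1>m'/3$, since $m'\ge m\ge3$, and $m\nmid m'-1$, since $m\mid m'$. This contradicts (4) and (5).

## 11. If $P$ is nonabelian: every maximal singular subspace would be $S_0$-invariant

**Step 9: a commutator form.** By Step 6, $Z_0\le Z(P)$, and $Z(P)$ is a proper $M$-normal subgroup; so $Z(P)=Z_0$. As $P/Z_0$ is elementary abelian, $[x,y]^a=[x^a,y]=1$, so $P'\le Z_0$ is elementary abelian. $V_P$ is completely reducible and faithful; let $U$ be an irreducible $P$-submodule on which $P'$ acts nontrivially. $Z_0$ acts on $U$ through the multiplicative group of the field $\mathrm{End}_P(U)$. So with $\kappa=C_{Z_0}(U)$, the group $\tilde Z=Z_0/\kappa$ is cyclic, and elements of $Z_0\setminus\kappa$ fix no nonzero vector of $U$. Let $\tilde P=P/\kappa$, which acts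 on $U$. Its derived subgroup is nontrivial and elementary abelian inside the cyclic group $\tilde Z$, so $\tilde P'=\langle\tau\rangle$ has order $a$. $\hat S$ centralizes $Z_0$, so it normalizes $\kappa$ and acts on $\tilde P$. As $\bar P=\tilde P/\tilde Z$, the commutator gives a form
$$f:\bar P\times\bar P\to\langle\tau\rangle\cong\mathbb F_a,$$
which is alternating, nonzero and $S_0$-invariant. It need not be $L$-invariant, since $U$ was chosen without regard to $L$, and it may be degenerate. Let $\mathrm{Rad}$ be its radical, $\varrho=\dim\mathrm{Rad}$, $\mathcal S=\bar P/\mathrm{Rad}$, $\dim\mathcal S=2n>0$. By (4), $m$ divides $\varrho$, $2n$ and $m'=2n+\varrho$.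

**Step 10: a quadratic form if $a=2$.** We want to lift $\bar P$ to a subgroup of $\tilde P$ whose $a$-th powers lie in $\langle\tau\rangle$. Let $\tilde P_1=[\tilde P,\hat S]$. Since $C_{\bar P}(S_0)=0$, $C_{\tilde P}(\hat S)=\tilde Z$; so $\tilde P=\tilde P_1\tilde Z$ and $\tilde P_1'=\langle\tau\rangle$. For $a$ odd, $(xy)^a=x^ay^a[y,x]^{a(a-1)/2}=x^ay^a$, so $x\mapsto x^a$ is a homomorphism $\tilde P\to\tilde Z$. It commutes with $\hat S$, which is trivial on $\tilde Z$; so it is trivial on $\tilde P_1$. For $a=2$, $x\mapsto x^2\langle\tau\rangle$ is such a homomorphism $\tilde P\to\tilde Z/\langle\tau\rangle$, so $x^2\in\langle\tau\rangle$ for $x\in\tilde P_1$. In both cases $\tilde P_1/\langle\tau\rangle$ is elementary abelian. As $[\tilde P_1,\hat S]=\tilde P_1$, it has no nontrivial $\hat S$-fixed points by (F3). Hence $\tilde P_1\cap\tilde Z=\langle\tau\rangle$ and $\tilde P_1/\langle\tau\rangle\cong\bar P$.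

Put $\varphi=0$ if $a$ is odd. If $a=2$ let $\varphi(x)=x^2$ for $x\in\tilde P_1$; by $(xy)^2=x^2y^2[y,x]$ this is an $S_0$-invariant quadratic form on $\bar P$ with polar form $f$. On a totally isotropic $S_0$-invariant subspace, $\varphi$ is additive and $S_0$-invariant, hence zero, since by (4) there is no nonzero trivial quotient. In particular $\varphi$ vanishes on $\mathrm{Rad}$ and is defined on $\mathcal S$. Call a subspace *singular* if $f$ and $\varphi$ vanish on it. Thus
$$\text{every totally isotropic } S_0\text{-invariant subspace of }\bar P\text{ is singular.}\tag{6}$$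

**Step 11: singular subspaces lie in stabilizers.** *If $T\le\bar P$ is singular, there is $0\ne v\in U$ with $T\le I(v)$; and $I(v)$ is totally isotropic for every $0\ne v\in U$.* The preimage $\tilde T$ of $T$ in $\tilde P_1$ is elementary abelian and contains $\tau$, which fixes no nonzero vector of $U$. By (F12) there is $0\ne v\in U$ with $\tilde T=\langle\tau\rangle\times\tilde T_v$. Since $\kappa\le P_v$, $\tilde T_v\le P_v/\kappa$, so $T\le I(v)$. Finally $[P_v,P_v]\le P_v\cap Z_0=\kappa$, so $f$ vanishes on $I(v)$.

**Step 12: such stabilizers are not small.** Let $T\ge\mathrm{Rad}$ be such that $T/\mathrm{Rad}$ is a maximal singular subspace of $\mathcal S$, of dimension $n'$, the Witt index. By (F9), $n'=n$ if $a$ is odd, and $n'\in\{n,n-1\}$ if $a=2$. $T$ is singular; take $v$ from Step 11. *Claim: $\dim I(v)>m'/3$.* Otherwise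
$$3(n'+\varrho)\le m'=2n+\varrho.$$
If $n'=n$, then $n+2\varrho\le0$, a contradiction. So $n'=n-1$, $a=2$ and $n\le3-2\varrho$. As $m\mid\varrho$ and $m\ge3$, $\varrho=0$ and $n\le3$. Now $m$ divides $2n\in\{2,4,6\}$, where $m\ge3$ is divisible by the odd prime $e$; so $2n=6$ and $m\in\{3,6\}$. Step 2 excludes $(a,m)=(2,6)$, so $m=3$ and $|S_0|=7$. An irreducible $S_0$-submodule of $\bar P=\mathcal S$ has dimension $3$, so $f$ is degenerate on it, hence zero by irreducibility, and the submodule is singular by (6). So $n'\ge3=n$, a contradiction.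

**Step 13: the contradiction.** By (5) and Step 12, $I(v)$ is $S_0$-invariant. By Step 11 it is totally isotropic, so it is singular by (6). It contains $T$, and by maximality $I(v)=T$. Thus *every maximal singular subspace of $\mathcal S$ is $S_0$-invariant.* Since $2n\ge m\ge3$, $n\ge2$ and $n'\ge1$. Let $\ell$ be a singular $1$-space of $\mathcal S$. The intersection of all maximal singular subspaces containing $\ell$ is $\ell$. Indeed, they correspond to the maximal singular subspaces of the nondegenerate space $\ell^\perp/\ell$, of Witt index $n'-1$, and these intersect in $0$: trivially if $n'=1$; otherwise a Witt decomposition into hyperbolic pairs $e_i,f_i$ and an anisotropic part gives the maximal singular subspaces $\langle e_i\rangle_i$ and $\langle f_i\rangle_i$, which intersect in $0$. So $\ell$ is an intersection of $S_0$-invariant subspaces, hence $S_0$-invariant of dimension $1$, contradicting (4).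

Both cases, $P$ abelian and $P$ nonabelian, are impossible. So a group of height $5$ has at least two complete vertices; with Section 7 this proves Theorem 1, and by Section 2 Theorem 2 and Corollary 3 follow: every solvable group $G$ with bounded Fitting height graph satisfies $h(G)\le4$, and $4$ is attained. $\blacksquare$
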